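\title{Primitive groups that fail to synchronize linearly many ranks}

\begin{abstract}
A permutation group $G$ of degree $n$ synchronizes a non-invertible map $f$ if the monoid generated by $G$ and $f$ contains a constant map. Let $N(G)$ be the number of ranks $r<n$ for which $G$ fails to synchronize some map of rank $r$. It has been conjectured that $N(G)=o(n)$ for primitive groups. We show that this is false: the primitive group $G_k=(S_3\wr S_2)\wr S_k$ of degree $n=9^k$ has $N(G_k)>n/54$ for all $k\ge2$, and $\liminf N(G_k)/9^k\ge 1/36$. More generally, every primitive group that fails to synchronize some non-invertible map yields, through wreath products in product action, an infinite family of primitive groups with $N(G)\ge\varepsilon n$.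
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a permutation group on a finite set $\Omega$ with $|\Omega|=n$. The \emph{rank} of a map $f\colon\Omega\to\Omega$ is $|f(\Omega)|$; maps are written on the left, so $gf$ means ``first $f$, then $g$''. The group $G$ \emph{synchronizes} a non-permutation $f$ if the monoid $\langle G,f\rangle$ generated by $G$ and $f$ under composition contains a constant map, that is, if some sequence of applications of $f$ and of elements of $G$ brings all points to one point. For $1\le r\le n-1$ we say that $G$ \emph{does not synchronize rank $r$} if some map of rank $r$ is not synchronized by $G$, and we let $N(G)$ be the number of such $r$. Thus $N(G)=0$ exactly when $G$ synchronizes every non-permutation, and $N(G)$ is one measure of how far $G$ is from doing so.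

Recall that a \emph{block} of a transitive group $G$ is a nonempty set $B\subseteq\Omega$ with $g(B)=B$ or $g(B)\cap B=\emptyset$ for each $g\in G$. The group is \emph{primitive} if it is transitive and its only blocks are the singletons and $\Omega$; equivalently, the only $G$-invariant equivalence relations are equality and the universal relation. It is \emph{$2$-homogeneous} if it is transitive on the $2$-element subsets of $\Omega$, and \emph{regular} if it is transitive and only the identity fixes a point. The groups that move points most freely have $N(G)=0$.

\begin{lemma}\label{lem:hom}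
If $G$ is $2$-homogeneous, then $N(G)=0$.
\end{lemma}

\begin{proof}
Let $f(a)=f(b)$ with $a\ne b$, and let $e\in\langle G,f\rangle$ have rank greater than $1$. Choose two points in the image of $e$ and an element $g\in G$ that carries them onto $\{a,b\}$. Then $fge$ has smaller rank than $e$. So an element of least rank in $\langle G,f\rangle$ is constant.
\end{proof}

Lower bounds on $N(G)$ come from graphs. Our graphs are finite, undirected and loopless; a graph is \emph{null} if it has no edges. An \emph{endomorphism} of a graph is a map of the vertex set to itself that sends adjacent vertices to adjacent vertices; nothing is required of non-adjacent pairs.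

\begin{lemma}\label{lem:graph}
Let $\Gamma$ be a non-null graph on $\Omega$ with $G\le\operatorname{Aut}(\Gamma)$, and let $f$ be an endomorphism of $\Gamma$ that is not a permutation. Then $G$ does not synchronize $f$.
\end{lemma}

\begin{proof}
Every element of $\langle G,f\rangle$ is an endomorphism of $\Gamma$. It sends an edge to an edge, so it is not constant.
\end{proof}

Suppose that $G$ is imprimitive and preserves a partition of $\Omega$ into $a\ge2$ classes of size $b\ge2$. Then $G$ preserves the disjoint union of $a$ complete graphs $K_b$ on the classes. Mapping each class bijectively onto a class of our choice, we get endomorphisms of ranks $b,2b,\dots,ab$. The group also preserves the complementary graph, which is complete multipartite. Any map that sends each class into itself is an endomorphism of that graph, so all ranks from $a$ to $ab=n$ occur. There are $n-a$ ranks in $[a,n-1]$ and at least $a/b-1$ multiples of $b$ below $a$. Hence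
\[
N(G)\ \ge\ n\Bigl(1-\frac1b+\frac1{b^2}\Bigr)-1\ =\ n\Bigl(\frac34+\Bigl(\frac12-\frac1b\Bigr)^2\Bigr)-1\ \ge\ \frac34\,n-1,
\]
which is the bound $(3/4-o(1))n$ of \cite{source}.

In both graphs the ranks are numerous because an endomorphism can be chosen independently on each class: in the first graph the classes are the connected components, and in the second the vertices of a class have the same neighbors. A primitive group offers neither freedom. Lying in the same component and having the same neighbors are invariant equivalence relations; in a non-null graph the first is not equality and the second is not universal. So a non-null graph invariant under a primitive group is connected, and distinct vertices have distinct neighborhoods. One would guess that such a graph has endomorphisms of few ranks. For comparison, \cite{source} records primitive groups of degree $n=t^4$ that fail to synchronize about $\sqrt n$ distinct ranks, and it poses the following conjecture.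

\medskip
\noindent\textbf{Conjecture} (\cite{source}). \emph{As $n\to\infty$, $\max\{N(G): G \text{ primitive of degree } n\}=o(n)$.}
\medskip

We disprove it. Let $H$ be a permutation group on a set $V$ and let $K\le S_k$. The wreath product $H\wr K$ \emph{in product action} is the group of permutations of $V^k$ generated by $H^k$, acting coordinatewise, and $K$, permuting the coordinates.

\begin{theorem}\label{thm:nine}
Let $G_k=(S_3\wr S_2)\wr S_k$, with both wreath products in product action, so that $G_k$ has degree $n=9^k$. Then $G_k$ is primitive, and
\begin{enumerate}
\item[(a)] $N(G_k)\ge\frac12\left(3\cdot9^{k-2}+5\cdot3^{k-2}\right)>\dfrac n{54}$ for all $k\ge2$;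
\item[(b)] $\displaystyle\liminf_{k\to\infty}N(G_k)/9^k\ge\frac1{36}$.
\end{enumerate}
\end{theorem}

The group $S_3\wr S_2$ can be replaced by any primitive group $H$ with $N(H)>0$. We write $\omega(X)$ for the largest size of a clique (a set of pairwise adjacent vertices) in a graph $X$, and $\chi(X)$ for the least number of colors in a proper coloring (one that gives adjacent vertices different colors). Always $\omega(X)\le\chi(X)$.

\begin{theorem}\label{thm:general}
Let $H$ be a primitive group of degree $m$ that fails to synchronize some non-permutation. Then there is an $H$-invariant graph $X$, neither null nor complete, with $\omega(X)=\chi(X)$. Fix any such $X$ and put $c=\omega(X)$; then $2\le c<m$. Let $s$ be the least positive integer with $c^s\ge c(m+c-1)/(c-1)$; then $s\ge2$. For every $k\ge s$ and every transitive $K\le S_k$, the group $H\wr K$ is primitive of degree $n=m^k$, and it fails to synchronize every rank $r$ with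
\[
r\equiv c^k\pmod{m-c},\qquad c^k\le r<c^k+m^{k-s+1}-c^{k-s+1}.
\]
In particular $N(H\wr K)\ge m^{k-s}=m^{-s}n$, where $m^{-s}$ does not depend on $k$.
\end{theorem}

The guess fails because the independence seen in the imprimitive case can survive on a subgraph that the group does not preserve. In Section~\ref{sec:fold} we build a graph $\Gamma_k$ on $V^k$ that folds onto a subgraph occupying the fraction $c/m$ of its vertices and made of $c$ independent copies of $\Gamma_{k-1}$; this makes ranks add. What remains is arithmetic. Section~\ref{sec:trees} describes the ranks obtained by iteration as expansions in a number system whose base is slightly larger than $m$. Section~\ref{sec:count} counts distinct expansions, and Section~\ref{sec:intervals} shows that they fill intervals. Section~\ref{sec:general} proves Theorem~\ref{thm:general}, and Section~\ref{sec:degrees} asks for which degrees $n$ linear growth can occur.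

\section{A product graph on which ranks add}\label{sec:fold}

For a graph $X$ on a set $V$ and $k\ge1$, let $\Gamma_k$ be the graph on $V^k$ with
\[
x\sim y\iff x_i\sim y_i \text{ in } X \text{ for some } i .
\]
Thus $\Gamma_1=X$; we let $\Gamma_0$ be the graph with one vertex. The graph $\Gamma_k$ is loopless, and it is non-null if $X$ is non-null and $k\ge1$. If $H\le\operatorname{Aut}(X)$, then the generators of $H\wr S_k$ preserve adjacency, so $H\wr K\le\operatorname{Aut}(\Gamma_k)$ for every $K\le S_k$. We identify $V^k$ with $V^{k-1}\times V$; then $(y,x)\sim(y',x')$ if and only if $y\sim y'$ in $\Gamma_{k-1}$ or $x\sim x'$ in $X$.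

\begin{example}\label{ex:81}
Let $V=\mathbb F_3^2$, and let $x\sim x'$ in $X$ when $x$ and $x'$ differ in both coordinates. This graph is invariant under $S_3\wr S_2$. The diagonal $Q=\{(a,a):a\in\mathbb F_3\}$ is a clique, and $\varphi(a,b)=(a,a)$ sends adjacent vertices to distinct, hence adjacent, vertices of $Q$. So $X$ has endomorphisms of rank $3$ (the map $\varphi$) and $9$ (the identity).

On the $81$ vertices of $\Gamma_2$, the obvious endomorphisms apply $\varphi$ or the identity in each coordinate, and their ranks are the products $9,27,81$. Here is one of a different kind: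
\[
F(y,x)=\begin{cases}(y,\varphi(x))&\text{if }\varphi(x)=(0,0),\\ (\varphi(y),\varphi(x))&\text{otherwise.}\end{cases}
\]
Let $(y,x)\sim(y',x')$. If $\varphi(x)\ne\varphi(x')$, the images are adjacent through their second coordinates, whatever happens in the first. If $\varphi(x)=\varphi(x')$, then $x\not\sim x'$, so $y\sim y'$, and the first coordinates of the images are either $y,y'$ or $\varphi(y),\varphi(y')$, which are adjacent in both cases. So $F$ is an endomorphism, of rank $9+3+3=15$. For each of the three values of $\varphi(x)$ we may choose freely between the identity and $\varphi$, and this gives the ranks $3+3+3$, $9+3+3$, $9+9+3$, $9+9+9$, that is, $9,15,21,27$.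
\end{example}

The example used two properties of $X$: it has a clique $Q$, and it has a proper coloring whose colors can be named by the vertices of $Q$. So from now until the end of Section~\ref{sec:intervals} we fix the following data: a graph $X$ on a set $V$ of size $m$, a clique $Q$ of size $c$ with $2\le c<m$, and a map $\varphi\colon V\to Q$ with $\varphi(x)\ne\varphi(x')$ whenever $x\sim x'$. Since $\varphi$ is injective on the clique $Q$, it is onto $Q$. Let $R_k$ be the set of ranks of endomorphisms of $\Gamma_k$. Then $R_0=\{1\}$, and $m^k\in R_k$ because of the identity.

\begin{lemma}\label{lem:add}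
Let $k\ge1$. Any sum of $c$ elements of $R_{k-1}$, repetitions allowed, lies in $R_k$.
\end{lemma}

\begin{proof}
Index the summands as $r_w$, $w\in Q$, and choose endomorphisms $f_w$ of $\Gamma_{k-1}$ of rank $r_w$. Let $J$ be the subgraph of $\Gamma_k$ induced on $V^{k-1}\times Q$. As $Q$ is a clique, $(y,w)\sim(y',w')$ in $J$ if and only if $w\ne w'$ or $y\sim y'$: the graph $J$ consists of $c$ copies of $\Gamma_{k-1}$ with all edges between different copies.

The map $\pi(y,x)=(y,\varphi(x))$ sends $V^k$ onto $V^{k-1}\times Q$, and it preserves adjacency: if $y\sim y'$ this relation is kept, and if $x\sim x'$ then $\varphi(x)\ne\varphi(x')$. The map $\Phi(y,w)=(f_w(y),w)$ is an endomorphism of $J$: an edge between different copies stays between these copies, and an edge within the copy $w$ is preserved by $f_w$. So $\Phi\pi$ is an endomorphism of $\Gamma_k$. Its image is the disjoint union of the sets $f_w(V^{k-1})\times\{w\}$, of size $\sum_w r_w$.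
\end{proof}

The graph $J$ has the shape of a complete multipartite graph with copies of $\Gamma_{k-1}$ in place of null graphs, and this is where the freedom of the imprimitive case returns. The words ``for some $i$'' in the definition of $\Gamma_k$ are what make the copies completely joined, so that no compatibility between the maps $f_w$ is needed. The number of colors must equal the size of the clique, that is, $\omega(X)=\chi(X)$, because $\pi$ has to send differently colored vertices to adjacent ones.

\section{Ranks from trees}\label{sec:trees}

We now iterate Lemma~\ref{lem:add}. In Example~\ref{ex:81} we have $R_2\supseteq\{9,15,21,27,81\}$. Sorting the sums of three of these numbers by how often $81$ is used, we find in $R_3$ the numbers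
\[
27,33,\dots,81;\qquad 99,105,\dots,135;\qquad171,177,183,189;\qquad 243 .
\]
These are the numbers $27+6v$ with $v$ in $[0,9]$, $[12,18]$, $[24,27]$ or $\{36\}$: runs in one residue class, separated by gaps. At the next step the runs overlap. Sums of three integers from $[0,9]\cup[12,18]$ fill $[0,27]\cup[12,36]\cup[24,45]\cup[36,54]$, so $81+6v\in R_4$ for all $0\le v\le54$. We need a description of these sets that can be counted.

An iterated construction is recorded by a rooted tree (Figure~\ref{fig:tree}). A node at height $h$ stands for an endomorphism of $\Gamma_h$. Either it is the identity, and the node is a leaf that contributes $m^h$ to the rank, or it comes from Lemma~\ref{lem:add}, and the node has $c$ children at height $h-1$. If all leaves are at height $0$, the rank is $c^k$. Turning a node at height $h$ of this full tree into a leaf replaces a contribution $c^h$ by $m^h$. These gains are all divisible by $m-c$, so we put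
\[
u_h=\frac{m^h-c^h}{m-c}=\sum_{i=0}^{h-1}m^ic^{\,h-1-i}.
\]
From the two expressions we read off
\begin{equation}\label{eq:u}
u_0=0,\qquad u_1=1,\qquad u_{h+1}=mu_h+c^h,\qquad u_h\ge m^{h-1}\ge c^{h-1}\quad(h\ge1).
\end{equation}
For $m=9$, $c=3$ the sequence begins $0,1,12,117$. A tree with $L_h$ leaves at height $h$ gives the rank $c^k+(m-c)\sum_{h\ge1} L_hu_h$. The only constraint on the numbers $L_h$ is supply: if there are $x$ nodes at height $h$ and $L\le x$ of them are leaves, there are $c(x-L)$ nodes at height $h-1$. This leads to the sets of integers
\[
T_0(x)=\{0\},\qquad T_h(x)=\bigcup_{L=0}^{x}\Bigl(Lu_h+T_{h-1}\bigl(c(x-L)\bigr)\Bigr)\quad(h\ge1),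
\]
defined for integers $h,x\ge0$; the set $T_h(x)$ lists the values $\sum_j L_ju_j$ available to a forest of $x$ trees with roots at height $h$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (3.2,3)--(0,2) (3.2,3)--(2.4,2) (3.2,3)--(6.4,2);
\foreach \x in {2.4,6.4} \draw (\x,2)--(\x-1.2,1) (\x,2)--(\x,1) (\x,2)--(\x+1.6,1);
\foreach \x in {2.4,4,6.4,8} {
  \draw (\x,1)--(\x-0.5,0) (\x,1)--(\x,0) (\x,1)--(\x+0.5,0);
  \fill (\x-0.5,0) circle (2pt) (\x,0) circle (2pt) (\x+0.5,0) circle (2pt);
}
\foreach \x/\y in {3.2/3,2.4/2,6.4/2,2.4/1,4/1,6.4/1,8/1} \filldraw[fill=white] (\x,\y) circle (2.2pt);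
\fill (0,2) circle (2pt) node[below] {$81$};
\fill (1.2,1) circle (2pt) node[below] {$9$};
\fill (5.2,1) circle (2pt) node[below] {$9$};
\foreach \y in {0,1,2,3} \node[right] at (9,\y) {height $\y$};
\end{tikzpicture}
\caption{A tree recording an endomorphism of $\Gamma_3$ when $m=9$, $c=3$. A leaf (black) at height $h$ is the identity map of $\Gamma_h$ and contributes $9^h$; a white node combines the maps of its three children, and their ranks add. Here there are one leaf at height $2$, two at height $1$ and twelve at height $0$, so the rank is $81+2\cdot 9+12=111=27+6(u_2+2u_1)$ with $u_2=12$, $u_1=1$.}\label{fig:tree}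
\end{figure}

\begin{lemma}\label{lem:T}
If $v\in T_h(x)$, then $xc^h+(m-c)v$ is a sum of $x$ elements of $R_h$.
\end{lemma}

\begin{proof}
We use induction on $h$. For $h=0$ we have $v=0$, and $x$ is a sum of $x$ copies of $1\in R_0$. Let $h\ge1$ and $v=Lu_h+v'$ with $0\le L\le x$ and $v'\in T_{h-1}(c(x-L))$. By induction, $(x-L)c^h+(m-c)v'$ is a sum of $c(x-L)$ elements of $R_{h-1}$. Split these into $x-L$ groups of size $c$; by Lemma~\ref{lem:add} the sum of each group lies in $R_h$. Add $L$ copies of $m^h=c^h+(m-c)u_h\in R_h$. The result is a sum of $x$ elements of $R_h$, and it equals $xc^h+(m-c)(Lu_h+v')$.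
\end{proof}

\begin{corollary}\label{cor:N}
Let $k\ge1$ and $G\le\operatorname{Aut}(\Gamma_k)$. For each $v\in T_k(1)$ with $v<u_k$, the group $G$ does not synchronize rank $c^k+(m-c)v$. Hence $N(G)\ge|\{v\in T_k(1):v<u_k\}|$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:T} with $x=1$, the number $c^k+(m-c)v$ is the rank of an endomorphism of $\Gamma_k$, and it is less than $c^k+(m-c)u_k=m^k$. Apply Lemma~\ref{lem:graph}. Distinct $v$ give distinct ranks since $c<m$.
\end{proof}

We will repeatedly prescribe the top levels of a tree whose root is not a leaf. Let $1\le a\le k$. A string of integers $(L_{k-1},\dots,L_a)$, empty if $a=k$, is \emph{admissible} if $0\le L_j\le cy_{j+1}$ for all $j$, where the \emph{states} $y_j$ are defined by $y_k=1$ and $y_j=cy_{j+1}-L_j$. The state $y_j$ is the number of nodes at height $j$ that are not leaves. For an admissible string,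
\begin{equation}\label{eq:unfold}
T_k(1)\ \supseteq\ \sum_{j=a}^{k-1}L_ju_j+T_{a-1}(cy_a).
\end{equation}
For $a=k$ this is the term $L=0$ in the definition of $T_k(1)$, and the step from $a+1$ to $a$ is the inclusion $T_a(cy_{a+1})\supseteq L_au_a+T_{a-1}(cy_a)$.

Different strings can give the same value; for instance $12u_1=u_2$ when $m=9$, $c=3$. By \eqref{eq:u} each $u_{h+1}$ exceeds $mu_h$, so the $u_h$ separate digits below $m$ at least as well as the powers of $m$ do.

\begin{lemma}\label{lem:digits}
Let $1\le a\le b$. If $0\le L_h\le m-1$ for $a\le h\le b$, then $\sum_{h=a}^bL_hu_h\le u_{b+1}-u_a$. For two different such strings $(L_h)$ and $(L'_h)$, the sums $\sum_{h=a}^bL_hu_h$ and $\sum_{h=a}^bL'_hu_h$ differ by at least $u_a$.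
\end{lemma}

\begin{proof}
By \eqref{eq:u}, $(m-1)u_h\le u_{h+1}-u_h$, and summing over $h$ gives the first claim. For the second, let $j$ be the largest index with $L_j\ne L'_j$, say $L_j>L'_j$. The difference of the sums is at least $u_j-\sum_{h=a}^{j-1}(m-1)u_h\ge u_j-(u_j-u_a)=u_a$.
\end{proof}

\section{Counting digit strings in degree $9^k$}\label{sec:count}

In this section $X$, $Q$, $\varphi$ are those of Example~\ref{ex:81}, so $m=9$, $c=3$ and $G_k\le\operatorname{Aut}(\Gamma_k)$. We prove that $G_k$ is primitive and establish part (a) of Theorem~\ref{thm:nine}.

\begin{proof}[Proof that $G_k$ is primitive]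
Identify $V^k$ with $\mathbb F_3^{2k}$, with standard basis $e_1,\dots,e_{2k}$. The group $G_k$ contains the independent action of $S_3$ on each of the $2k$ coordinates. So it contains all translations, which make it transitive, and the sign change $\sigma_i$ of the $i$th coordinate. It also contains the permutations of the coordinates that preserve their grouping into $k$ pairs, and these are transitive on the coordinates.

Let $B$ be a block with $|B|>1$; after a translation, $0\in B$. For $b\in B$, translation by $b$ sends $0\in B$ to $b\in B$, so $B+b=B$. Thus $B$ is closed under addition, and so it is a subspace of $\mathbb F_3^{2k}$. Every element of $G_k$ that fixes $0$ maps $B$ onto $B$; this applies to the $\sigma_i$ and to the coordinate permutations. Take $w\in B$ with $w_i\ne0$. Then $w-\sigma_i(w)=2w_ie_i\in B$, so $e_i\in B$, and then $e_j\in B$ for all $j$. Hence $B=\mathbb F_3^{2k}$.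
\end{proof}

Call an admissible string \emph{capped} if all its digits are at most $8$. The rule for a capped string is the same at each level: from the state $y$, choose a digit $L$ with $0\le L\le\min(3y,8)$ and move to the state $3y-L$. Let $A_y(h)$ be the number of strings of length $h$ that follow this rule from the initial state $y$, so that $A_y(0)=1$ and
\[
A_y(h)=\sum_{L=0}^{\min(3y,8)}A_{3y-L}(h-1)\qquad(h\ge1).
\]
The danger is that the supply of nodes runs out, as in state $0$, from which only the digit $0$ is possible. The computation below shows that a positive proportion of all strings over $\{0,\dots,8\}$ escape, because a large state stays large whatever digit is chosen.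

\begin{lemma}\label{lem:A}
For $h\ge1$, $A_1(h)=\frac12\left(3\cdot9^{h-1}+5\cdot3^{h-1}\right)$.
\end{lemma}

\begin{proof}
We have $A_0(h)=1$. If $y\ge4$, all nine digits are allowed and the new state is at least $3y-8\ge4$, so $A_y(h)=9^h$. Put $S(h)=A_1(h)+A_2(h)+A_3(h)$. From state $1$ the new states are $3,2,1,0$; from state $2$ they are $6,5,\dots,0$; from state $3$ they are $9,8,\dots,1$. So for $h\ge1$,
\[
A_1(h)=S(h-1)+1,\quad A_2(h)=3\cdot9^{h-1}+S(h-1)+1,\quad A_3(h)=6\cdot9^{h-1}+S(h-1).
\]
Adding, $S(h)=9^h+3S(h-1)+2$, with $S(0)=3$. The solution is $S(h)=\frac12(3\cdot9^h+5\cdot3^h-2)$: this equals $3$ at $h=0$, and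
\[
9^h+\tfrac32\left(3\cdot9^{h-1}+5\cdot3^{h-1}-2\right)+2=\tfrac12\left(2\cdot9^h+9^h+5\cdot3^h-6+4\right).
\]
The formula for $A_1(h)=S(h-1)+1$ follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nine}(a)]
Let $k\ge2$. By \eqref{eq:unfold} with $a=1$, each capped string $(L_{k-1},\dots,L_1)$ gives an element $v=\sum_{j=1}^{k-1}L_ju_j$ of $T_k(1)$. By Lemma~\ref{lem:digits}, $v\le u_k-1$, and different strings give different values. Corollary~\ref{cor:N} and Lemma~\ref{lem:A} give
\[
N(G_k)\ge A_1(k-1)=\tfrac12\left(3\cdot9^{k-2}+5\cdot3^{k-2}\right)>\tfrac32\cdot9^{k-2}=\frac{9^k}{54}.\qedhere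
\]
\end{proof}

This disproves the conjecture. For $k=2$ the bound counts the four ranks of Example~\ref{ex:81}. For $k=3$ it counts $21$ of the $22$ ranks listed in Section~\ref{sec:trees}; the value $v=9=9u_1$ is lost to the cap.

\section{Full intervals of ranks}\label{sec:intervals}

We return to general $m$ and $c$. Capped strings cannot represent every integer: there are $m^h$ strings of length $h$ with digits below $m$, while $u_{h+1}>m^h$ for $h\ge1$. For $m=9$, $c=3$ the ratio $u_{h+1}/9^h$ tends to $3/2=54/36$, and this is the factor that part (b) recovers. To reach every integer below $u_{h+1}$ we use the greedy expansion, whose digits turn out to be at most $m+c-1$. The difficulty is again supply. In the worst case the number of nodes evolves by $x\mapsto c\,(x-(m+c-1))$, and since $c\ge2$ this map has the fixed point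
\[
Y=\frac{c(m+c-1)}{c-1},
\]
above which the supply never fails. For $c=1$ there would be no such threshold.

\begin{lemma}\label{lem:interval}
If $x\ge Y$ is an integer and $h\ge0$, then $T_h(x)\supseteq\{0,1,\dots,u_{h+1}-1\}$.
\end{lemma}

\begin{proof}
We use induction on $h$; for $h=0$ the claim holds as $u_1=1$. Let $h\ge1$ and $0\le v<u_{h+1}$. By \eqref{eq:u}, $u_{h+1}=mu_h+c\cdot c^{h-1}\le(m+c)u_h$, so $L=\lfloor v/u_h\rfloor$ satisfies $L\le m+c-1\le Y\le x$. The remainder $v'=v-Lu_h$ lies in $\{0,\dots,u_h-1\}$, and $c(x-L)\ge c\,(Y-(m+c-1))=Y$. By induction $v'\in T_{h-1}(c(x-L))$, and so $v\in T_h(x)$.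
\end{proof}

For part (b) we combine the two tools: capped digits on the top $J$ levels, where nodes are scarce and Lemma~\ref{lem:digits} keeps the values apart, and a full interval below, once the state has passed the threshold.

\begin{proof}[Proof of Theorem~\ref{thm:nine}(b)]
Here $m=9$, $c=3$ and $Y=33/2$. Fix $J\ge1$, let $k>J$ and $a=k-J$. Let $g_J$ be the number of capped strings $(L_{k-1},\dots,L_a)$ whose final state $y_a$ is at least $6$; it depends only on $J$. For such a string $3y_a\ge18>Y$, so by \eqref{eq:unfold} and Lemma~\ref{lem:interval} the set $T_k(1)$ contains
\[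
\sum_{j=a}^{k-1}L_ju_j+v'\qquad\text{for all }0\le v'<u_a .
\]
By Lemma~\ref{lem:digits} the leading sums are at most $u_k-u_a$, and those of different strings differ by at least $u_a$. So all these integers are distinct and less than $u_k$, and Corollary~\ref{cor:N} gives $N(G_k)\ge g_Ju_{k-J}$.

It remains to show that few strings end in a state at most $5$. A state $y\ge6$ is followed by a state at least $18-8=10$, so such a string has all its states in $\{0,\dots,5\}$. The successors of the states $0,1,2,3,4,5$ form the intervals $[0,0]$, $[0,3]$, $[0,6]$, $[1,9]$, $[4,12]$, $[7,15]$, which contain $1,4,6,5,2,0$ elements of $\{0,\dots,5\}$ respectively. Hence at most $6^J$ strings end in a state at most $5$, and by Lemma~\ref{lem:A}, $g_J\ge A_1(J)-6^J\ge9^J/6-6^J$. Since $u_{k-J}=(9^{k-J}-3^{k-J})/6$,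
\[
\frac{N(G_k)}{9^k}\ \ge\ \Bigl(\frac16-\Bigl(\frac23\Bigr)^J\Bigr)\cdot\frac{1-3^{-(k-J)}}{6}.
\]
Let $k\to\infty$ and then $J\to\infty$.
\end{proof}

\begin{remark}
One factor $1/6$ is the density of the residue class of $3^k$ modulo $6$; the other is the limiting proportion $A_1(J)/9^J$ of admissible strings. Corollary~\ref{cor:N} cannot give a constant above $1/18$ for this $X$. Indeed $T_k(1)=\{u_k\}\cup T_{k-1}(3)$, and for $v\in T_{k-1}(3)$ Lemma~\ref{lem:T} gives $3^k+6v\le3\cdot9^{k-1}$, so there are at most $9^k/18+1$ such $v$. This limits the construction, not $N(G_k)$.
\end{remark}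

\section{Wreath products of a non-synchronizing group}\label{sec:general}

Theorem~\ref{thm:general} needs two further ingredients: a graph to which the construction applies, and the primitivity of $H\wr K$. The first is a well-known converse to Lemma~\ref{lem:graph}, and we include the proof. The idea is to join exactly the pairs of points that can never be merged.

\begin{lemma}\label{lem:exist}
Let $H$ be a permutation group on $V$ that fails to synchronize a non-permutation $f$. Then there is an $H$-invariant graph $X$ on $V$, neither null nor complete, with $\omega(X)=\chi(X)$.
\end{lemma}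

\begin{proof}
Let $M=\langle H,f\rangle$, and put $x\sim y$ if $x\ne y$ and $g(x)\ne g(y)$ for all $g\in M$. If $x\sim y$ and $a\in M$, then $a(x)\ne a(y)$, and $ga(x)\ne ga(y)$ for all $g\in M$ because $ga\in M$; so $a(x)\sim a(y)$. Thus each $h\in H$ and its inverse are endomorphisms, and $X$ is $H$-invariant. The graph is not complete, since $f$ identifies two points. Let $e\in M$ have the least rank $c$; then $c\ge2$, as $M$ contains no constant map. The image of $e$ is a clique, for otherwise some $g\in M$ identifies two of its points and $ge$ has smaller rank. Hence $X$ is non-null and $\omega(X)\ge c$. Adjacent vertices have different images under $e$, so $e$ is a proper coloring with $c$ colors and $\chi(X)\le c$. Therefore $\omega(X)=\chi(X)=c$.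
\end{proof}

For primitivity we use the following fact \cite[Lemma 2.7A]{DM}: \emph{if $H$ is primitive and not regular, $k\ge2$, and $K\le S_k$ is transitive, then $H\wr K$ is primitive in product action.} This is the only place where the primitivity of $H$ and the transitivity of $K$ are needed. If $K$ has an orbit $O\ne\{1,\dots,k\}$, agreeing in all coordinates in $O$ is a nontrivial invariant equivalence relation on $V^k$. The condition that $H$ is not regular comes for free.

\begin{lemma}\label{lem:regular}
Let $H$ be a primitive group of degree $m$ that preserves a graph $X$ with $\omega(X)=\chi(X)=c$ and $2\le c<m$. Then $H$ is not regular.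
\end{lemma}

\begin{proof}
Let $\alpha$ be the largest size of a coclique (a set of pairwise non-adjacent vertices) in $X$. The $c$ color classes of a proper coloring are cocliques, so $c\alpha\ge m$. The clique--coclique bound for vertex-transitive graphs gives the reverse inequality. To see it, let $C$ be a clique of size $c$ and $A$ a coclique of size $\alpha$, and count triples $(h,u,v)\in H\times C\times A$ with $h(v)=u$. By transitivity each pair $(u,v)$ lies in $|H|/m$ triples, and each $h$ lies in at most one, since the clique $C$ meets the coclique $h(A)$ in at most one point. So $c\alpha|H|/m\le|H|$. Thus $m=c\alpha$ with $1<c<m$, and $m$ is not prime.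

Suppose that $H$ is regular, so $|H|=m$. For a subgroup $U\le H$ and a point $x$, the orbit $U(x)$ is a block of size $|U|$: if $hu(x)=u'(x)$ with $u,u'\in U$, then $hu=u'$ and $h\in U$. By primitivity $H$ has no subgroups other than $1$ and $H$, so $m$ is prime, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The graph $X$ exists by Lemma~\ref{lem:exist}. For any such $X$ we have $c\ge2$ since $X$ is non-null, and $c<m$ since $X$ is not complete. Also $Y=c(m+c-1)/(c-1)>c$, so $s\ge2$. Let $k\ge s$ and let $K\le S_k$ be transitive. By Lemma~\ref{lem:regular} and the quoted fact, $H\wr K$ is primitive.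

Choose a clique $Q$ of size $c$ and a proper coloring with $c$ colors, and name the colors by the vertices of $Q$. This is the setting of Section~\ref{sec:fold}, and $H\wr K\le\operatorname{Aut}(\Gamma_k)$. To pass the threshold $Y$ as fast as possible, we place no leaves on the top $s$ levels. Precisely, let $a=k-s+1$, so $1\le a\le k$, and take the zero string in \eqref{eq:unfold}. Then $y_a=c^{s-1}$, and with Lemma~\ref{lem:interval},
\[
T_k(1)\ \supseteq\ T_{k-s}(c^s)\ \supseteq\ \{0,1,\dots,u_{k-s+1}-1\}.
\]
These integers are less than $u_k$, as $k-s+1\le k$. By Corollary~\ref{cor:N}, $H\wr K$ does not synchronize the ranks $c^k+(m-c)v$ with $0\le v<u_{k-s+1}$. Since $(m-c)u_{k-s+1}=m^{k-s+1}-c^{k-s+1}$, these are exactly the ranks in the theorem, and their number is $u_{k-s+1}\ge m^{k-s}$ by \eqref{eq:u}.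
\end{proof}

For the graph of Example~\ref{ex:81} we have $3^2<33/2\le3^3$, so $s=3$ and the theorem gives $N(G_k)\ge n/729$ for $k\ge3$; the better constants of Theorem~\ref{thm:nine} come from also allowing leaves near the root. The example is the case $q=3$, $d=2$ of the following family.

\begin{corollary}\label{cor:hamming}
For all fixed $q\ge3$ and $d\ge2$ there is $\varepsilon=\varepsilon(q,d)>0$ such that for all sufficiently large $k$ the primitive group $S_q\wr(S_d\wr S_k)=(S_q\wr S_d)\wr S_k$ of degree $n=q^{dk}$ satisfies $N\ge\varepsilon n$.
\end{corollary}

On the left, $S_d\wr S_k$ denotes the group of permutations of the $dk$ coordinates that preserve their grouping into $k$ sets of size $d$; the two sides are generated by the same permutations of $\{0,\dots,q-1\}^{dk}$.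

\begin{proof}
Let $H=S_q\wr S_d$ act on $V=\{0,\dots,q-1\}^d$. It is primitive by \cite[Lemma 2.7A]{DM}, because $S_q$ is primitive and not regular for $q\ge3$. Join two points of $V$ when they differ in at least two coordinates. The resulting graph $X$ is $H$-invariant, non-null because $d\ge2$, and not complete. The set $Q=\{x:\sum_i x_i\equiv0\pmod q\}$ has $q^{d-1}$ elements, and no two of them differ in exactly one coordinate, so $Q$ is a clique. Coloring $x$ by $(x_1,\dots,x_{d-1})$ is proper, since points of the same color differ in at most one coordinate, and it uses $q^{d-1}$ colors. Thus $\omega(X)=\chi(X)=q^{d-1}$. Naming the colors by the vertices of $Q$ turns the coloring into an endomorphism of rank $q^{d-1}<q^d$, which $H$ does not synchronize by Lemma~\ref{lem:graph}. Theorem~\ref{thm:general} applies with $K=S_k$, and $\varepsilon=q^{-ds}$ works for $k\ge s$.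
\end{proof}

\section{The range of degrees}\label{sec:degrees}

Let $\nu(n)=\max\{N(G):G\text{ primitive of degree }n\}$. Our counterexamples have degrees of the form $m^k$, and linear growth cannot hold along all integers. By a theorem of Cameron, Neumann and Teague \cite{CNT}, for almost all $n$ the only primitive groups of degree $n$ are $A_n$ and $S_n$. These groups are $2$-homogeneous for $n\ge3$, so Lemma~\ref{lem:hom} gives $\nu(n)=0$ for almost all $n$, and in particular for infinitely many $n$. Together with Theorem~\ref{thm:nine}(b) this shows that
\[
\liminf_{n\to\infty}\frac{\nu(n)}n=0,\qquad\limsup_{n\to\infty}\frac{\nu(n)}n\ \ge\ \frac1{36}.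
\]
We do not determine the exact value of the upper limit.

\begin{thebibliography}{9}

\bibitem{CNT}
Cameron, Neumann and Teague, \emph{On the degrees of primitive permutation groups}, Math. Z. 180 (1982).

\bibitem{DM}
Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{source}
``Finding Where You Are:'', \texttt{http://www-groups.mcs.st-andrews.ac.uk/\allowbreak\textasciitilde pjc/\allowbreak talks/\allowbreak nbsan/\allowbreak pjc\_nbsan2.pdf}

\end{thebibliography}
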